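# Acyclic CP-nets whose shortest flipping sequences are exponentially long

## A relay that charges two changes of input for one change of output

Take four bits $A,B,e,d$ that watch a signal. At every moment the signal is *low*, *high*, or neither. The bits change one at a time. At each moment every bit *asks for* one of the values $0,1$; it may change to the value it asks for, it may never change away from it, and it is never obliged to change. The rules are:

- $A$ and $B$ each ask for $1$ if the signal is high, and for $0$ otherwise;
- $e$ asks for $1$ if the signal is low and $(A,B)=(1,0)$, and for $0$ otherwise;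
- $d$ asks for $1$ if the signal is low and $(A,B)=(0,1)$, and for $0$ otherwise.

The pair $(e,d)$ is the output: it is low if $(e,d)=(0,1)$, high if $(e,d)=(1,0)$, and neither otherwise. Start with the signal low, $(A,B)=(0,1)$, and the output low.

How can the output become high? The bit $e$ must change from $0$ to $1$, and at that moment the signal is low and $(A,B)=(1,0)$. So $A$ has changed from $0$ to $1$ earlier, and at that earlier moment the signal was high. The signal has therefore been low, then high, then low. How can the output become low again? The bit $d$ must change from $0$ to $1$, and at that moment the signal is low and $(A,B)=(0,1)$. When $e$ changed, $B$ was $0$. So $B$ has changed from $0$ to $1$ in between, and the signal was high then. Once more the signal has gone low, high, low. Each change of the output costs two changes of the signal.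

Now use the output of one relay as the signal of the next. With $L$ relays in a row, a single change at the far end costs $2^L$ changes at the near end. The rules have exactly the form of the tables of a *CP-net*, a model of conditional preferences. The chain of relays will produce two outcomes, one better than the other, such that every chain of one-step improvements between them is exponentially long. This refutes a conjecture that quadratically many steps always suffice.

Two features of the relay are worth explaining before we build on it.

**Why the output has two bits.** A rule must always ask for one of two values; it cannot say "stay as you are". The relay is built so that only changes to $1$ are guarded by a precise condition, while changes to $0$ are allowed "otherwise". A change to $1$ is evidence about the past, and a change to $0$ is evidence of very little. With two output bits, both directions (low to high, high to low) contain a change from $0$ to $1$.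

**Why there are two bits $A$ and $B$.** Suppose we keep only $A$, and let $e$ ask for $1$ if the signal is low and $A=1$, and $d$ ask for $1$ if the signal is low and $A=0$. Start with $A=0$, output low. Make the signal high, change $A$ to $1$, make the signal low, change $e$ to $1$ and $d$ to $0$: the output is high. Now, with the signal still low, change $A$ to $0$, then $d$ to $1$ and $e$ to $0$: the output is low again. Two changes of the signal have paid for two changes of the output, so nothing was gained. With $A$ and $B$ together, each direction needs its own change from $0$ to $1$, hence its own high phase.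

## CP-nets, improving flips, dominance

**Features and outcomes.** Let $V=\{X_1,\dots,X_n\}$ be a set of $n$ features, each with a binary domain $\{x_i,\bar x_i\}$; we write the two values as $1,0$. An *outcome* assigns a value to every feature.

**CP-nets.** A (binary) *CP-net* $N$ over $V$ assigns to each feature $X$ a set of *parents* $Pa(X)\subseteq V\setminus\{X\}$ and a table which gives, for every assignment to $Pa(X)$, a strict total order on the domain of $X$. The graph $G_N$ has an edge from each parent of $X$ to $X$. The net is *acyclic* if $G_N$ is acyclic. The *size* $\|N\|$ is the number of bits needed to represent the whole net: features, edges, domains and tables.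

Since the domains have two elements, a table only has to say which value is ranked first. We say that *$X$ prefers $v$ at $o$* if the table of $X$, at the values which the outcome $o$ gives to $Pa(X)$, ranks $v$ first.

**Flips and dominance.** An *improving flip* changes the value of exactly one feature $X$ such that, under the (unchanged) values of $Pa(X)$, the new value is preferred to the old one. Equivalently, it changes $X$ to its preferred value. A *flipping sequence* from $\beta$ to $\alpha$ is a finite nonempty sequence of improving flips transforming $\beta$ into $\alpha$; its length is its number of flips. If there is one, $\alpha$ *dominates* $\beta$, written $\alpha\succ\beta$. *Dominance testing* asks, for a given net and two outcomes $\alpha,\beta$ of it, whether $\beta\succ\alpha$.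

**The net $T$.** Three features: $X_1$ prefers $1$; $X_2$ prefers the value of $X_1$; $X_3$ prefers $1$ if $X_2=0$ and prefers $0$ if $X_2=1$. From $(0,1,0)$ we may flip $X_2$ to $0$ (since $X_1=0$), then $X_3$ to $1$ (since $X_2=0$), then $X_1$ to $1$, then $X_2$ to $1$ (since now $X_1=1$):
$$(0,1,0)\to(0,0,0)\to(0,0,1)\to(1,0,1)\to(1,1,1).$$
So $(1,1,1)\succ(0,1,0)$. In any flipping sequence between these two outcomes $X_3$ must change to $1$, which needs $X_2=0$; as $X_2$ begins and ends at $1$, it flips at least twice; and $X_1$ must flip. So four flips are necessary. The feature $X_2$ is *forced* to leave its final value and come back.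

**Polynomially connected classes.** A class $\mathcal C$ of acyclic binary CP-nets is polynomially connected if there is a polynomial $p$ such that, for every $N\in\mathcal C$ and any two features $G,F$ of $N$, there are at most $p(\|N\|)$ distinct paths from $G$ to $F$ in $G_N$. For example, nets in which every feature has at most one parent have at most one path between any two features, so they form such a class. Over such classes dominance testing is in NP; over non-polynomially-connected classes of acyclic binary CP-nets the source states that membership in NP is unknown. This is the background of the following conjecture, taken from "Complexity Results for Preference Aggregation over ($m$)CP-nets: Max and Rank Voting".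

**Allen's conjecture.** In general (non-polynomially-connected) acyclic binary CP-nets, if $\alpha\succ\beta$, then the shortest flipping sequence from $\beta$ to $\alpha$ has length $O(n^2)$. Equivalently, there is a constant $c$ such that for every acyclic binary CP-net with $n$ features and all outcomes $\alpha\succ\beta$, some flipping sequence from $\beta$ to $\alpha$ has length at most $c\,n^2$.

We shall prove two theorems. The first disproves the conjecture, and the second finds the worst case up to a constant factor.

**Theorem A.** For every $L\ge1$ there is an acyclic binary CP-net with $n=6L$ features, in-degree at most $4$ and out-degree at most $4$ (hence $\|N\|=O(n\log n)$), and outcomes $\alpha\succ\beta$, such that every flipping sequence from $\beta$ to $\alpha$ has length at least $2^L=2^{n/6}$.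

Since $2^{n/6}/n^2\to\infty$, no constant $c$ works, and the conjecture is false.

**Theorem B.** Let $D(n)$ be the maximum, over all acyclic binary CP-nets with $n$ features and all $\alpha\succ\beta$, of the length of a shortest flipping sequence from $\beta$ to $\alpha$. Let $\lambda=2^{\,1-\log_32}\approx1.2915$. Then for all $n\ge1$
$$\tfrac{16}{27}\lambda^n-3\;\le\;D(n)\;\le\;7\lambda^n .$$

## Nets with one, two and three features, and nets of in-degree one

An acyclic net has a *topological order* $X_1,\dots,X_n$: all parents of $X_j$ are among $X_1,\dots,X_{j-1}$. So whether a flip of $X_j$ is improving depends only on $X_j$ and on earlier features. Two bounds follow, one for the early features and one for the last.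

**Early features.** Between two consecutive flips of $X_j$ its preferred value must change, so some $X_i$ with $i<j$ flips. Let $f_j$ be the number of flips of $X_j$ in a flipping sequence. Then $f_j\le1+\sum_{i<j}f_i$, and by induction
$$f_j\;\le\;1+\sum_{i<j}2^{i-1}=2^{j-1}\qquad\text{in every flipping sequence.}\tag{1}$$

**The last feature.** In a *shortest* flipping sequence $X_n$ flips at most once. Indeed, no other feature depends on $X_n$. If $\alpha$ and $\beta$ agree on $X_n$, delete all its flips; otherwise keep only the first one. The kept flip is made at the same values of the other features as before, with $X_n$ at its initial value, so it is still improving.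

Hence $D(1)=1$. For $n=2$ we get $D(2)\le1+1=2$, and two features without parents attain $2$. For $n=3$ we get $D(3)\le1+2+1=4$, and $T$ attains $4$.

**In-degree at most one.** A feature without parents flips at most once; a feature with one parent flips at most once more often than its parent. So the $j$-th feature in topological order flips at most $j$ times, and every flipping sequence has length at most $1+2+\dots+n=n(n+1)/2$. Here a quadratic bound does hold. To violate the conjecture we need features with at least two parents. (In-degree bounds $2$ and $3$ are not treated in these notes.)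

## The XOR chain: exponentially many flips are possible, but none is forced

With two parents per feature it is easy to write down exponentially long flipping sequences. Let $\oplus$ be addition mod $2$. The *XOR chain* has features $X_1,\dots,X_m$; $X_1$ prefers $1$, $X_2$ prefers the value of $X_1$, and for $i\ge3$ the feature $X_i$ prefers $X_{i-1}\oplus X_{i-2}$. Put
$$\chi_1=0,\qquad\chi_2=1,\qquad\chi_i=1\oplus\chi_{i-1}\oplus\chi_{i-2}\quad(i\ge3).$$
When $X_i=\chi_i$ for all $i$, every $X_i$ differs from its preferred value.

**Lemma 1.** Let $F_0=0$, $F_1=1$, $F_i=1+F_{i-1}+F_{i-2}$. For each $i\ge1$ there is an improving sequence $\sigma_i$ from $(\chi_1,\dots,\chi_i)$ on $X_1,\dots,X_i$ in which each $X_j$ with $j\le i$ is flipped exactly $F_j$ times. Moreover $F_{2L}\ge2^L$ for $L\ge1$.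

*Proof.* The purpose is to let each feature follow every change of its preference. Take $\sigma_1=(X_1)$. Obtain $\sigma_i$ from $\sigma_{i-1}$ by inserting a flip of $X_i$ at the very beginning and directly after each flip of a parent of $X_i$. The first inserted flip is improving because $\chi_i$ is not preferred initially. After each inserted flip $X_i$ has its preferred value, and keeps it until a parent flips. A flip of one parent always changes the preferred value of $X_i$, because this value is an XOR of the parents (a copy if $i=2$). So the next inserted flip is again improving. Flips of $X_i$ do not affect $X_1,\dots,X_{i-1}$, so the old flips remain improving. The number of flips of $X_i$ is $1+F_{i-1}+F_{i-2}$ for $i\ge3$, and $1+F_1=2=F_2$ for $i=2$. Finally $F_2=2$, and for $j\ge2$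
$$F_{2j}=1+F_{2j-1}+F_{2j-2}=1+(1+F_{2j-2}+F_{2j-3})+F_{2j-2}\ge2F_{2j-2},$$
so $F_{2L}\ge2^L$. $\square$

It is tempting to declare the two ends of $\sigma_m$ a counterexample. Try $m=3$. Here $(\chi_1,\chi_2,\chi_3)=(0,1,0)$ and
$$\sigma_3=(X_3,\;X_2,\;X_3,\;X_1,\;X_3,\;X_2,\;X_3),$$
seven flips, ending at $(1,1,0)$. But $(1,1,0)$ arises from $(0,1,0)$ by the single improving flip of $X_1$. The conjecture is about the *shortest* sequence. The chain makes many flips of $X_m$ *possible*, but does nothing to make them *necessary*; as we saw, a last feature never needs more than one flip.

The chain is thus only a supply of flips. The relays of the first section create the demand. Theorem A puts the one on top of the other.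

## The net $N_L$

Let $L\ge1$ and $m=2L$. The net $N_L$ has $m+4L=6L$ features: the XOR chain $X_1,\dots,X_m$, whose last feature we call $Z=X_m$; the features $A_\ell,B_\ell$ for $0\le\ell\le L-1$; and the features $e_\ell,d_\ell$ for $1\le\ell\le L$.

Level $0$ is *low* if $Z=\chi_m$ and *high* if $Z\ne\chi_m$. For $\ell\ge1$, level $\ell$ is *low* if $(e_\ell,d_\ell)=(0,1)$, *high* if $(e_\ell,d_\ell)=(1,0)$, and otherwise neither. The tables outside the chain are those of the relay, with level $\ell$ as signal and level $\ell+1$ as output, for $0\le\ell\le L-1$:

- $A_\ell$ and $B_\ell$ each prefer $1$ if level $\ell$ is high, and $0$ otherwise;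
- $e_{\ell+1}$ prefers $1$ if level $\ell$ is low and $(A_\ell,B_\ell)=(1,0)$, and $0$ otherwise;
- $d_{\ell+1}$ prefers $1$ if level $\ell$ is low and $(A_\ell,B_\ell)=(0,1)$, and $0$ otherwise.

**Acyclicity, degrees and size.** A topological order is $X_1,\dots,X_m,A_0,B_0,e_1,d_1,A_1,B_1,e_2,d_2,\dots$. A chain feature has at most $2$ parents. $A_\ell,B_\ell$ have at most $2$ (the features $e_\ell,d_\ell$, or just $Z$ if $\ell=0$). $e_{\ell+1},d_{\ell+1}$ have at most $4$, namely $A_\ell,B_\ell$ and the one or two features that define level $\ell$. As to children: $X_i$ with $i<m$ has at most $2$; each of $Z$ and $e_\ell,d_\ell$ with $1\le\ell<L$ has the four children $A_\ell,B_\ell,e_{\ell+1},d_{\ell+1}$ (with $\ell=0$ for $Z$); $A_\ell,B_\ell$ have two; $e_L,d_L$ have none. So in- and out-degrees are at most $4$, each table has at most $16$ rows, and naming a feature takes $O(\log n)$ bits; hence $\|N_L\|=O(n\log n)$.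

**Connectivity.** Let $p_i$ be the number of paths from $X_1$ to $X_i$. Then $p_1=p_2=1$ and $p_i=p_{i-1}+p_{i-2}$, so $p_m$ is the $m$-th Fibonacci number. It is exponential in $m=n/3$, while $\|N_L\|=O(n\log n)$. So the family $(N_L)$ is not polynomially connected.

**The lower outcome.** Let $\beta$ be given by $X_i=\chi_i$ for all $i$, all $(A_\ell,B_\ell)=(0,1)$ and all $(e_\ell,d_\ell)=(0,1)$. All levels are low in $\beta$.

**The case $L=1$ by hand.** The features are $X_1,X_2=Z,A_0,B_0,e_1,d_1$, and $\chi_2=1$, so level $0$ is low exactly when $X_2=1$. In $\beta$ we have $(X_1,X_2)=(0,1)$, $(A_0,B_0)=(0,1)$, $(e_1,d_1)=(0,1)$. Flip $X_2$ to $0$ (it prefers $X_1=0$); level $0$ is high, so flip $A_0$ to $1$. Flip $X_1$ to $1$ and $X_2$ to $1$; level $0$ is low, so flip $B_0$ to $0$. Now $(A_0,B_0)=(1,0)$ with level $0$ low, so flip $e_1$ to $1$ and $d_1$ to $0$. These seven flips reach an outcome $\alpha$ in which level $1$ is high. By the relay argument any flipping sequence from $\beta$ to $\alpha$ flips $Z$ at least twice; the other five features all have different values in $\alpha$ and $\beta$, so seven is the minimum.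

## Driving level $L$ from low to high

This section constructs one flipping sequence from $\beta$ in which level $L$ becomes high; its end is our $\alpha$. The plan is recursive: to move level $\ell+1$ once, move level $\ell$ up and down once.

**Supplying flips of $Z$.** By Lemma 1, $\sigma_m$ flips $Z=X_m$ exactly $F_m=F_{2L}\ge2^L$ times. So whenever a flip of $Z$ is called for, at most $2^L$ times in total, we execute the next flips of $\sigma_m$ up to and including its next flip of $X_m$. The flips of $X_i$ with $i<m$ do not matter to the relays, since among the chain features only $Z$ is a parent of any $A,B,e,d$.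

Call an outcome *$\ell$-rest* if levels $0,\dots,\ell$ are low and $(A_j,B_j)=(0,1)$ for all $j<\ell$. Call it *$\ell$-up* if level $\ell$ is high, levels $0,\dots,\ell-1$ are low, $(A_{\ell-1},B_{\ell-1})=(1,0)$ (if $\ell\ge1$), and $(A_j,B_j)=(0,1)$ for all $j<\ell-1$.

**Lemma 2.** For $0\le\ell\le L$ there are improving procedures $\mathrm{Up}_\ell$ (from $\ell$-rest to $\ell$-up) and $\mathrm{Down}_\ell$ (from $\ell$-up to $\ell$-rest), each using exactly $2^\ell$ flips of $Z$ and otherwise flipping only $X_i$ with $i<m$, $A_j,B_j$ with $j<\ell$, and $e_j,d_j$ with $1\le j\le\ell$. (As always, this is subject to at most $2^L$ flips of $Z$ being called for in total.)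

*Proof.* Induction on $\ell$. For $\ell=0$, both procedures flip $Z$ once. Now let $\ell<L$ and let $\mathrm{Up}_\ell,\mathrm{Down}_\ell$ be given. They do not touch $A_\ell,B_\ell,e_{\ell+1},d_{\ell+1}$, and the notions $\ell$-rest and $\ell$-up do not mention these four features.

**$\mathrm{Up}_{\ell+1}$.** We start at $(\ell+1)$-rest. This is $\ell$-rest, with $(A_\ell,B_\ell)=(0,1)$ and $(e_{\ell+1},d_{\ell+1})=(0,1)$. Do $\mathrm{Up}_\ell$. Level $\ell$ is high, so $A_\ell$ prefers $1$: flip $A_\ell$ to $1$. The outcome is still $\ell$-up; do $\mathrm{Down}_\ell$. Level $\ell$ is low, so $B_\ell$ prefers $0$: flip $B_\ell$ to $0$. Now level $\ell$ is low and $(A_\ell,B_\ell)=(1,0)$, so $e_{\ell+1}$ prefers $1$ and $d_{\ell+1}$ prefers $0$: flip $e_{\ell+1}$ to $1$, then $d_{\ell+1}$ to $0$. Level $\ell+1$ is high, levels $0,\dots,\ell$ are low, $(A_\ell,B_\ell)=(1,0)$ and $(A_j,B_j)=(0,1)$ for $j<\ell$: this is $(\ell+1)$-up.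

**$\mathrm{Down}_{\ell+1}$.** We start at $(\ell+1)$-up. Again this is $\ell$-rest, now with $(A_\ell,B_\ell)=(1,0)$ and $(e_{\ell+1},d_{\ell+1})=(1,0)$. Do $\mathrm{Up}_\ell$. Level $\ell$ is high: flip $B_\ell$ to $1$. Do $\mathrm{Down}_\ell$. Level $\ell$ is low: flip $A_\ell$ to $0$. Now level $\ell$ is low and $(A_\ell,B_\ell)=(0,1)$, so $d_{\ell+1}$ prefers $1$ and $e_{\ell+1}$ prefers $0$: flip $d_{\ell+1}$ to $1$, then $e_{\ell+1}$ to $0$. The result is $(\ell+1)$-rest.

Each procedure uses $2\cdot2^\ell=2^{\ell+1}$ flips of $Z$, and flips only features on the list. $\square$

The outcome $\beta$ is $L$-rest. Let $\alpha$ be the outcome reached from $\beta$ by $\mathrm{Up}_L$, which calls for $2^L\le F_m$ flips of $Z$. Then $\alpha\succ\beta$, and level $L$ is high in $\alpha$.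

## Doubling the alternations: every sequence flips $Z$ at least $2^L$ times

Now we need the relay argument for an *arbitrary* flipping sequence from $\beta$ to $\alpha$. Let $O_0=\beta,O_1,\dots,O_T=\alpha$ be the outcomes along it. We count how often a level changes in a way that composes along the chain.

**Alternation.** Level $\ell$ *alternates $K$ times* if there are indices $0=i_1<i_2<\dots<i_K$ such that level $\ell$ is low at $O_{i_s}$ for odd $s$ and high at $O_{i_s}$ for even $s$.

Level $L$ alternates $2$ times, with indices $0,T$.

**Lemma 3.** If $0\le\ell<L$ and level $\ell+1$ alternates $K\ge2$ times, then level $\ell$ alternates $2K-1$ times.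

*Proof.* Let $0=i_1<\dots<i_K$ witness the alternation of level $\ell+1$.

**Finding low moments with known $(A_\ell,B_\ell)$.** Let $1\le s\le K-1$. If $s$ is odd, $(e_{\ell+1},d_{\ell+1})$ is $(0,1)$ at $O_{i_s}$ and $(1,0)$ at $O_{i_{s+1}}$, so $e_{\ell+1}$ flips from $0$ to $1$ in between. If $s$ is even, $d_{\ell+1}$ flips from $0$ to $1$ in between. Let $O_{j_{s+1}}$, with $i_s\le j_{s+1}<i_{s+1}$, be the outcome just before such a flip. As the flip is improving, the tables say that level $\ell$ is low at $O_{j_{s+1}}$, and that there $(A_\ell,B_\ell)=(1,0)$ if $s$ is odd and $(0,1)$ if $s$ is even. Put $j_1=0$; in $\beta$ level $\ell$ is low and $(A_\ell,B_\ell)=(0,1)$. So level $\ell$ is low at $O_{j_1},\dots,O_{j_K}$, where $(A_\ell,B_\ell)$ equals $(0,1),(1,0),(0,1),\dots$ in turn.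

**These moments are distinct and in order.** We have $j_{s+1}<i_{s+1}\le j_{s+2}$ for $1\le s\le K-2$, and $j_1=0\le j_2$. Since $(A_\ell,B_\ell)$ differs at $O_{j_1}$ and $O_{j_2}$, in fact $j_1<j_2$. So $j_1<j_2<\dots<j_K$.

**Finding a high moment between two of them.** Let $1\le s\le K-1$. Between $O_{j_s}$ and $O_{j_{s+1}}$ the pair $(A_\ell,B_\ell)$ passes from $(0,1)$ to $(1,0)$ or conversely, so one of $A_\ell,B_\ell$ flips from $0$ to $1$. Just before such a flip, at some $O_{h_s}$ with $j_s\le h_s<j_{s+1}$, level $\ell$ is high. Level $\ell$ is low at $O_{j_s}$, so $h_s\ne j_s$.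

Thus $0=j_1<h_1<j_2<h_2<\dots<h_{K-1}<j_K$ witness that level $\ell$ alternates $K+(K-1)=2K-1$ times. $\square$

**End of the proof of Theorem A.** The map $K\mapsto2K-1$ doubles $K-1$. Start with $K-1=1$ at level $L$; after $L$ applications of Lemma 3, level $0$ alternates $2^L+1$ times. Between consecutive witnesses $Z$ changes between $\chi_m$ and the other value, so $Z$ is flipped at least $2^L$ times. The flipping sequence therefore has length at least $2^L$. $\blacksquare$

**All $n\ge6$.** If $6$ does not divide $n$, put $L=\lfloor n/6\rfloor$ and add isolated features with equal values in $\alpha$ and $\beta$. Deleting the flips of the isolated features from any sequence leaves a flipping sequence for $N_L$. So the lower bound $2^{\lfloor n/6\rfloor}$ holds for every $n\ge6$.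

**What this says about certificates.** Since $\|N_L\|=O(n\log n)$, flipping sequences written out in full are not polynomially bounded certificates for dominance, even with in-degree at most $4$. This does not decide whether dominance testing is in NP, since other certificates might exist.

## The numbers $M_k$ and the balance behind $\lambda$

We turn to Theorem B. By (1), the $j$-th feature cannot flip more than $2^{j-1}$ times; this limits the supply. We shall see that in a shortest sequence a feature with $k$ features after it has no reason to flip more than about $(3/2)^k$ times; this limits the demand. The two limits balance when $2^{n-k}\approx(3/2)^k$, that is, $3^k\approx2^n$.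

Let $M_0=0$ and $M_{k+1}=M_k+\lfloor M_k/2\rfloor+1$; so $M_1,M_2,\dots=1,2,4,7,11,\dots$. Since $\lfloor M_k/2\rfloor$ lies between $M_k/2-\frac12$ and $M_k/2$, we have $\frac32M_k+\frac12\le M_{k+1}\le\frac32M_k+1$. Induction gives
$$(3/2)^k-1\;\le\;M_k\;\le\;2(3/2)^k-2,\tag{2}$$
because both sides are $0$ at $k=0$, and $\frac32\bigl((3/2)^k-1\bigr)+\frac12=(3/2)^{k+1}-1$ and $\frac32\bigl(2(3/2)^k-2\bigr)+1=2(3/2)^{k+1}-2$.

Put $x=n\log_32$. Then $3^x=2^n$, so
$$(3/2)^x=2^{n-x}=\lambda^n.\tag{3}$$

## Compressing a sequence: deletion, and then relocation

Fix a topological order $X_1,\dots,X_n$. We generalize the remark that the last feature needs at most one flip: work from the last feature backward, and remove flips that no later feature makes use of.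

**Stages.** Given a flipping sequence and $1\le j\le n+1$, its *$j$-stages* are the (possibly empty) blocks of flips of $X_j,\dots,X_n$ between consecutive flips of features in $\{X_1,\dots,X_{j-1}\}$, including the first and the last block. A $j$-stage is *active* if it is nonempty.

During a $j$-stage the values of $X_1,\dots,X_{j-1}$ are constant. For an example take the sequence $X_2,X_3,X_1,X_2$ in the net $T$. There is one flip of $X_1$, so there are two $2$-stages, $(X_2,X_3)$ and $(X_2)$, both active. There are three flips of $X_1,X_2$, so there are four $3$-stages: empty, $(X_3)$, empty, empty. Only one of them is active.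

**What deletion alone gives.** Suppose the later features $X_{j+1},\dots,X_n$ act in $m$ active $(j+1)$-stages. Between two of these, $X_j$ needs at most one flip, so it needs at most $m+1$ flips in all, and there are at most $m+(m+1)=2m+1$ active $j$-stages. Starting from $0$, the recursion $m\mapsto2m+1$ gives $2^k-1$, so a feature with $k$ features after it needs at most $2^k$ flips. Together with (1) the length is at most $\sum_{k=0}^{n-1}\min(2^{n-k-1},2^k)\le2^{\lceil n/2\rceil}+2^{\lfloor n/2\rfloor}\le3\cdot2^{n/2}$. This is a valid bound, but $\sqrt2>\lambda$. The loss is in the count $2m+1$: it treats each of the $m+1$ flips of $X_j$ as a new active $j$-stage. If $X_j$ flips in *every* gap, many of these flips can be pushed next to a block of later flips, and then they open no new stage. That is the relocation step below.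

**Lemma 4.** Let $1\le j\le n+1$. Any flipping sequence $\sigma$ from $\beta$ to $\alpha$ can be transformed into a flipping sequence $\sigma'$ from $\beta$ to $\alpha$ with the same subsequence of flips of $X_1,\dots,X_{j-1}$, in which no feature is flipped more often than in $\sigma$, and which has at most $M_{n-j+1}$ active $j$-stages. Moreover, for $j\le n$, $X_j$ is flipped at most $M_{n-j}+1$ times in $\sigma'$.

(Note that $\alpha\ne\beta$ whenever there is a flipping sequence in an acyclic net: the first feature in topological order that flips at all has a constant preference, so it flips exactly once. Hence $\sigma'$ cannot become empty.)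

*Proof.* Downward induction on $j$. For $j=n+1$ all stages are empty, so there are $0=M_0$ active ones, and $\sigma'=\sigma$ will do. Let $j\le n$ and assume the lemma for $j+1$. Applying it, we may assume that $\sigma$ has active $(j+1)$-stages $S_1,\dots,S_m$, in this order, with $m\le M_{n-j}$.

**Notation.** The value of $X_j$ is constant during each $S_a$; call it $v_a$ for $1\le a\le m$, and put $v_0=\beta(X_j)$, $v_{m+1}=\alpha(X_j)$. *Gap $a$*, for $0\le a\le m$, is the part of the sequence between $S_a$ and $S_{a+1}$, where $S_0$ and $S_{m+1}$ denote the beginning and the end. All flips of $X_{j+1},\dots,X_n$ lie in $S_1,\dots,S_m$, so in gaps only features among $X_1,\dots,X_j$ flip. We keep the names $S_a$ and "gap $a$" for these blocks while we modify the sequence.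

**Deletion: at most one flip of $X_j$ per gap.** If $v_a=v_{a+1}$, delete all flips of $X_j$ in gap $a$. If $v_a\ne v_{a+1}$, keep only the first one; it changes $v_a$ to $v_{a+1}$. The result is still a flipping sequence from $\beta$ to $\alpha$: the flips of $X_1,\dots,X_{j-1}$ do not depend on $X_j$; a kept flip of $X_j$ is made at the same values of $X_1,\dots,X_j$ as before; and during each $S_a$ all features have the same values as before, in particular $X_j$ has value $v_a$. Now $X_j$ flips at most once per gap, hence at most $m+1\le M_{n-j}+1$ times.

**Relocation: attach flips in neighboring gaps to a block.** Suppose gaps $a$ and $a+1$, with $0\le a<m$, both contain a flip of $X_j$. Then $v_a\ne v_{a+1}\ne v_{a+2}$, so $v_{a+2}=v_a$. During $S_{a+1}$ the values of $X_1,\dots,X_{j-1}$ are constant, and at these values $X_j$ prefers $v_{a+1}$ or $v_{a+2}$.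

If it prefers $v_{a+1}$, the flip of gap $a$, which changes $v_a$ to $v_{a+1}$, may be moved to directly before $S_{a+1}$: there it is improving. If it prefers $v_{a+2}$, the flip of gap $a+1$, which changes $v_{a+1}$ to $v_{a+2}$, may be moved to directly after $S_{a+1}$: there it is improving. In both cases the moved flip stays in its gap. It passes only flips of $X_1,\dots,X_{j-1}$, which do not depend on $X_j$, and it changes no value of $X_j$ during any $S_b$. So moves in different gaps do not interfere with one another.

Choose one such admissible move for each such pair of consecutive gaps. A flip may have been chosen twice, once for the pair to its left and once for the pair to its right; perform exactly one of the moves chosen for it. Call a flip of $X_j$ *absorbed* if at least one move was chosen for it. An absorbed flip now stands directly next to some $S_b$, hence in the same $j$-stage as $S_b$.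

**Counting active $j$-stages.** Of two consecutive gaps both containing flips of $X_j$, at least one flip is absorbed. So the unabsorbed flips lie in pairwise non-consecutive gaps among gaps $0,\dots,m$, and there are at most $\lceil(m+1)/2\rceil=\lfloor m/2\rfloor+1$ of them. Each $S_b$ lies inside a single $j$-stage. An active $j$-stage contains a flip of some later feature, hence some $S_b$; or an absorbed flip of $X_j$, hence again some $S_b$; or an unabsorbed flip. So there are at most
$$m+\lfloor m/2\rfloor+1\;\le\;M_{n-j}+\lfloor M_{n-j}/2\rfloor+1=M_{n-j+1}$$
active $j$-stages. We used only deletions and moves, and the flips of $X_1,\dots,X_{j-1}$ were untouched. $\square$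

## The upper bound $D(n)\le7\lambda^n$

Let $\sigma$ be a shortest flipping sequence from $\beta$ to $\alpha$ and fix $j\le n$.

**Demand.** Lemma 4 produces $\sigma'$ in which no feature flips more often than in $\sigma$. By minimality of $\sigma$, every feature flips equally often in both. So $X_j$ flips at most $M_{n-j}+1$ times in $\sigma$.

**Supply.** By (1), $X_j$ flips at most $2^{j-1}$ times.

**Summation.** With $k=n-j$,
$$D(n)\;\le\;\sum_{k=0}^{n-1}\min\bigl(2^{\,n-k-1},\,M_k+1\bigr).$$
Let $\kappa=\lfloor x\rfloor$; since $x<n$, $\kappa\le n-1$. By (2), $M_k+1<2(3/2)^k$, so the terms with $k\le\kappa$ contribute less than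
$$\sum_{k=0}^{\kappa}2(3/2)^k=4\bigl((3/2)^{\kappa+1}-1\bigr)<6(3/2)^\kappa\le6(3/2)^x=6\lambda^n .$$
The terms with $k>\kappa$ contribute at most $\sum_{k=\kappa+1}^{n-1}2^{n-k-1}=2^{n-\kappa-1}-1<2^{n-x}=\lambda^n$, because $\kappa+1>x$. Hence $D(n)\le7\lambda^n$.

## A clock that never runs backward, and a word that must be spelled

For the lower bound we want the two limits to be attained at once: a block of $r$ early features that supplies $2^r$ distinct moments, and $k$ late features that demand $M_k$ of them.

**Proposition 5.** If $k\ge1$, $r\ge0$ and $M:=M_k\le2^r$, there is an acyclic binary CP-net with $k+r$ features and outcomes $\alpha\succ\beta$ whose shortest flipping sequence has length exactly $2M-1$.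

**The clock.** Features $X_1,\dots,X_r$; $X_i$ prefers $x_1\oplus\dots\oplus x_{i-1}$ (so $X_1$ prefers $0$), where $x_j$ now denotes the current value of $X_j$. For an assignment $u=(x_1,\dots,x_r)$ put
$$\delta_i=x_1\oplus\dots\oplus x_i,\qquad\tau(u)=2^r-1-\sum_{i=1}^r\delta_i2^{r-i}.$$
The map $u\mapsto(\delta_1,\dots,\delta_r)$ is a bijection, and the sum is a binary expansion, so $\tau$ is a bijection onto $\{0,\dots,2^r-1\}$. Let $u_t$ be the assignment with $\tau(u_t)=t$.

Flipping $X_i$ is improving iff $x_i\ne x_1\oplus\dots\oplus x_{i-1}$, that is, iff $\delta_i=1$. The flip sets $\delta_i$ to $0$, complements $\delta_j$ for $j>i$, and leaves $\delta_j$ for $j<i$ unchanged. So the sum loses $2^{r-i}$ and gains at most $\sum_{j>i}2^{r-j}=2^{r-i}-1$. Hence *every improving clock flip strictly increases $\tau$*. If $i$ is the largest index with $\delta_i=1$, the gain is exactly $2^{r-i}-1$ and $\tau$ increases by exactly $1$. So $u_t\to u_{t+1}$ is one improving flip for $0\le t<2^r-1$.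

**The word.** Let $w^{(k+1)}$ be the empty word. For $i=k,k-1,\dots,1$, given $w^{(i+1)}$ of length $m=M_{k-i}$, form $w^{(i)}$ by inserting one letter $i$ into gap $a$ for every even $a\in\{0,\dots,m\}$, where gap $a$ lies between the $a$-th and the $(a+1)$-st letters. This inserts $\lfloor m/2\rfloor+1$ letters, so $w^{(i)}$ has length $M_{k-i+1}$. Let $w=w^{(1)}$; it has length $M_k=M$ and letters $w(0),\dots,w(M-1)$. For $k=3$: $w^{(3)}=3$, $w^{(2)}=23$, $w^{(1)}=1231$. For $k=4$: $4,\ 34,\ 2342,\ 1231421$.

The word prescribes which late feature is to flip at which time. Let $y^0=0\in\{0,1\}^k$, and let $y^{t+1}$ be $y^t$ with coordinate $w(t)$ complemented, for $0\le t<M$.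

**The features $Y_1,\dots,Y_k$.** The parents of $Y_i$ are all the $X$'s and $Y_1,\dots,Y_{i-1}$; so the net is acyclic. Fix $i$. Let $p_1<\dots<p_m$ be the positions with $w(p)>i$; they carry the word $w^{(i+1)}$, so $m=M_{k-i}$. Put $p_0=-\infty$, $p_{m+1}=+\infty$. By construction the positions carrying the letter $i$ are exactly one $q_a$ with $p_a<q_a<p_{a+1}$ for each even $a\in\{0,\dots,m\}$. Put
$$v_a=y_i^{q_a},\qquad I_a=[p_a,p_{a+1}]\qquad(a\text{ even}).$$
Since only even $a$ occur, the blocks $I_a$ are pairwise disjoint. The table of $Y_i$ is this. If $t=\tau(u)\in I_a$ with $a$ even, then $Y_i$ prefers $1-v_a$ when $t=q_a$ and $(Y_1,\dots,Y_{i-1})=(y^{q_a}_1,\dots,y^{q_a}_{i-1})$, and prefers $v_a$ otherwise. If $\tau(u)$ lies in no block, $Y_i$ prefers $0$.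

So inside a block $Y_i$ is held at $v_a$ except for one opportunity to change. Here one sees why letters go into every *second* gap only. If $i$ were inserted into all gaps, consecutive blocks would share an endpoint $p_{a+1}$. Let $q_{a+1}$ be the position of the letter in gap $a+1$ and $v_{a+1}=y_i^{q_{a+1}}$, so $v_{a+1}=1-v_a$. At time $p_{a+1}$ the block $I_a$ would ask for $v_a$ and the block $I_{a+1}$ for $1-v_a$. A table cannot do both; it is the same dichotomy that drives the relocation step.

**Values at block ends.** The coordinate $y_i^t$ changes exactly when $t$ passes from some $q_a$ to $q_a+1$. Hence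
$$y_i^{p_a}=v_a\ (a\ge2\text{ even}),\quad y_i^0=v_0,\quad y_i^{p_{a+1}}=1-v_a\ (a<m\text{ even}),\quad y_i^M=1-v_m\ (m\text{ even}).\tag{4}$$
Indeed, there is no letter $i$ at the positions from $p_a$ to $q_a-1$, nor, for $a=0$, from $0$ to $q_0-1$; and exactly one letter $i$, namely at $q_a$, at the positions from $q_a$ to $p_{a+1}-1$, respectively, for $a=m$, from $q_m$ to $M-1$.

Let $\beta=(u_0,y^0)$ and $\alpha=(u_{M-1},y^M)$; this uses $M\le2^r$.

**The case $k=3$, $r=2$ by hand.** Here $M=4$ and $w=1231$, so $Y$ runs through $000,100,110,111,011$; the clock assignments are $u_0=(1,0)$, $u_1=(1,1)$, $u_2=(0,1)$, $u_3=(0,0)$. The tables read: $Y_3$ prefers $1$ iff $\tau=2$ and $(Y_1,Y_2)=(1,1)$; $Y_2$ prefers $1$ iff $\tau=1$ and $Y_1=1$; $Y_1$ prefers $1,0,1,0$ at $\tau=0,1,2,3$. The intended sequence is $Y_1,X_2,Y_2,X_1,Y_3,X_2,Y_1$. It is forced in the following sense. $Y_3$ must become $1$, at a moment with $\tau=2$ and $Y_1=Y_2=1$. So before it $Y_2$ became $1$, at a moment with $\tau=1$ and $Y_1=1$. As $Y_1$ prefers $0$ at $\tau=1$, it became $1$ at $\tau=0$. Finally $Y_1=0$ in $\alpha$, so $Y_1$ must flip to $0$ after the flip of $Y_3$; at $\tau=2$ it prefers $1$,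 so this happens at $\tau=3$. The clock takes four values, which costs at least three flips, and there are at least four $Y$-flips: seven in all.

*Proof of Proposition 5.*

**Existence of a sequence of length $2M-1$.** For $t=0,\dots,M-1$: at clock assignment $u_t$ and $Y=y^t$, flip $Y_{w(t)}$, and then, if $t<M-1$, move the clock to $u_{t+1}$ by one improving flip. The $Y$-flip is improving: with $i=w(t)$ and $t=q_a$, the feature $Y_i$ has value $y_i^{q_a}=v_a$, and $\tau=q_a$ and $(Y_1,\dots,Y_{i-1})=(y_1^{q_a},\dots,y_{i-1}^{q_a})$, so $Y_i$ prefers $1-v_a$. It takes $Y$ from $y^t$ to $y^{t+1}$. The sequence ends at $\alpha$ and has length $M+(M-1)$.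

**Every letter must be spelled at its time.** Consider any flipping sequence from $\beta$ to $\alpha$. We claim: for each position $q\in\{0,\dots,M-1\}$, with $i=w(q)$, there is a flip of $Y_i$ made at an outcome $\mu_q$ with $\tau=q$ and $(Y_1,\dots,Y_{i-1})=(y_1^q,\dots,y_{i-1}^q)$. (A flip is *made at* the outcome just before it.)

We use downward induction on $i$. Let $q=q_a$ be a position with letter $i$, and assume the claim for all positions with letters greater than $i$. The purpose is to trap the flip of $Y_i$ between two moments whose times bound the block $I_a$. Let $\mu'=\beta$ if $a=0$ and $\mu'=\mu_{p_a}$ otherwise; let $\mu''=\alpha$ if $a=m$ and $\mu''=\mu_{p_{a+1}}$ otherwise. The letters $w(p_a),w(p_{a+1})$, where these positions exist, are greater than $i$. So the induction hypothesis prescribes the value of $Y_i$ at $\mu_{p_a}$ and $\mu_{p_{a+1}}$: it is $y_i^{p_a}$ and $y_i^{p_{a+1}}$ respectively. By (4), including its statements on $y_i^0$ and $y_i^M$, we get $Y_i=v_a$ at $\mu'$ and $Y_i=1-v_a$ at $\mu''$.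

The value of $\tau$ never decreases along the sequence, because improving clock flips increase it and $Y$-flips do not change it. If $0<a<m$, then $\tau$ is $p_a$ at $\mu'$ and $p_{a+1}>p_a$ at $\mu''$, so $\mu'$ precedes $\mu''$; if $a=0$ or $a=m$ this is clear, since $\beta$ is first and $\alpha$ is last and $Y_i$ differs at $\mu'$ and $\mu''$. Throughout the part between them $p_a\le\tau\le p_{a+1}$, that is, $\tau\in I_a$. In this part $Y_i$ must flip from $v_a$ to $1-v_a$. By its table, this happens at an outcome with $\tau=q_a$ and $(Y_1,\dots,Y_{i-1})=(y_1^{q_a},\dots,y_{i-1}^{q_a})$. Take this outcome as $\mu_q$. This proves the claim.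

**Counting.** By the claim $\tau$ takes all the values $0,\dots,M-1$, which requires at least $M-1$ clock flips. There are also at least $M$ flips of $Y$-features, since they are made at the distinct clock values $0,\dots,M-1$. So the length is at least $2M-1$. $\square$

## The lower bound $D(n)\ge\frac{16}{27}\lambda^n-3$

It remains to choose $k$ and $r$ with $k+r=n$ so that $M_k\le2^r$ and $k$ is close to $x=n\log_32$.

Let $n\ge5$. Then $x\ge5\log_32>3$. Put $k=\lfloor x\rfloor-2\ge1$ and $r=n-k\ge n-x$. By (2) and (3),
$$M_k\;\le\;2(3/2)^{\lfloor x\rfloor-2}\;\le\;2\cdot\tfrac49(3/2)^x=\tfrac89\lambda^n\;\le\;2^{n-x}\;\le\;2^r,$$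
so Proposition 5 applies. Since $k\ge x-3$, (2) gives
$$D(n)\;\ge\;2M_k-1\;\ge\;2\bigl((3/2)^{x-3}-1\bigr)-1=2\cdot\tfrac{8}{27}\lambda^n-3=\tfrac{16}{27}\lambda^n-3 .$$
For $n\le4$ we have $\lambda^n\le\lambda^4<3$, so the right-hand side is negative and the bound is trivial. Together with the upper bound this proves Theorem B: over all acyclic binary CP-nets with $n$ features, the worst-case shortest length is $\Theta\bigl(2^{(1-\log_32)n}\bigr)$. $\blacksquare$
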